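# Choosing a parameter, then sampling a point: Stegall compacta and the dual of $C(K)$

Conventions for the whole talk. Compact spaces are Hausdorff, and so are all spaces in which set-valued maps take their values. A space is Baire if countable intersections of dense open sets are dense; no separation axiom is imposed on Baire spaces. If $Y$ is a space, a set $R\subset Y$ is *residual in $Y$* if it contains a countable intersection of dense open subsets of $Y$; for instance the irrationals are residual in $\mathbb R$. We use this mostly for $Y=U$ an open subset of a Baire space $B$. Open subspaces of a Baire space are Baire, so a set residual in $U$ is dense in $U$ and contains a dense $G_\delta$ subset of $U$. Countable intersections of residual sets are residual. For compact $K$, $C(K)$ is the Banach space of real continuous functions with the supremum norm. By Riesz, $C(K)^*$ is the space of signed Radon measures on $K$. We write $P(K)\subset C(K)^*$ for the Radon probabilities, always with the $w^*$ topology, in which $P(K)$ is compact.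

## 1. Metrizable $K$: countably many continuous functions decide

We start with a case in which everything is easy, and first fix the words needed to state it.

**Definition 1.1.** An *usco* $\varphi:B\to T$ assigns to each $b\in B$ a nonempty compact set $\varphi(b)\subset T$, and is upper semicontinuous: if $\varphi(b)\subset O$ with $O$ open, then $\varphi(b')\subset O$ for all $b'$ in a neighborhood of $b$. Write $\chi\subset\varphi$ if $\chi(b)\subset\varphi(b)$ for all $b$. An usco is *minimal* if it contains no strictly smaller usco. For $U\subset B$ put $\varphi(U)=\bigcup_{u\in U}\varphi(u)$.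

**Example 1.2.** On $B=\mathbb R$ let $\varphi(b)=\{\operatorname{sign} b\}$ for $b\ne0$. With $\varphi(0)=[-1,1]$ this is an usco, but not a minimal one: replacing $\varphi(0)$ by $\{-1,1\}$ gives a smaller usco. The latter is minimal. Indeed, let $\chi$ be an usco inside it. Then $\chi(b)=\{\operatorname{sign}b\}$ for $b\neq0$. If $1\notin\chi(0)$, then $\chi(0)\subset\{-1\}$, and upper semicontinuity would force $\chi(b)\subset(-\infty,0)$ for small $b>0$, which is false. The same argument gives $-1\in\chi(0)$.

**Definition 1.3.** A space $T$ is in *Stegall's class* if for every Baire space $B$ and every minimal usco $\varphi:B\to T$, the set $\varphi(b)$ is a singleton for all $b$ in a dense $G_\delta$ subset of $B$. A *Stegall compact space* is a compact space in this class.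

It is the same to ask for a residual set of such $b$, and this is how we shall check it. Minimality is used through a local criterion.

**Lemma 1.4.** An usco $\varphi:B\to T$ is minimal if and only if

(M) for all open $U\subset B$ and $W\subset T$ with $\varphi(U)\cap W\neq\emptyset$ there is a nonempty open $U'\subset U$ with $\varphi(U')\subset W$.

*Proof.* Let $\varphi$ be minimal and suppose (M) fails for $U,W$. If some $u\in U$ had $\varphi(u)\subset W$, upper semicontinuity would give an open $U'\ni u$ inside $U$ with $\varphi(U')\subset W$; so $\varphi(u)\setminus W\ne\emptyset$ for all $u\in U$. Put $\chi(b)=\varphi(b)\setminus W$ for $b\in U$ and $\chi(b)=\varphi(b)$ for $b\notin U$. The values are nonempty and compact. Upper semicontinuity at $u\in U$: if $\chi(u)\subset O$, then $\varphi(u)\subset O\cup W$, so $\varphi(u')\subset O\cup W$ for $u'\in U$ near $u$, and then $\chi(u')\subset O$. At $b\notin U$: if $\chi(b)=\varphi(b)\subset O$, then $\chi\subset\varphi\subset O$ near $b$. So $\chi$ is an usco, and it is strictly smaller than $\varphi$ because $\varphi(U)$ meets $W$. This contradicts minimality.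

Conversely, assume (M), let $\chi\subset\varphi$ be an usco, and suppose $t\in\varphi(b)\setminus\chi(b)$. Since $T$ is Hausdorff and $\chi(b)$ is compact there are disjoint open sets $W\ni t$ and $O\supset\chi(b)$, and an open $U\ni b$ with $\chi(U)\subset O$. As $t\in\varphi(U)\cap W$, (M) gives a nonempty open $U'\subset U$ with $\varphi(U')\subset W$. Then $\chi(U')\subset W\cap O=\emptyset$, a contradiction. $\square$

Two consequences will be used all the time. Let $\varphi:B\to T$ be a minimal usco.

**Lemma 1.5.** Let $V\subset B$ be open, $A$ dense in $V$, and $C\subset T$ closed with $\varphi(v)\cap C\neq\emptyset$ for all $v\in A$. Then $\varphi(V)\subset C$.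

*Proof.* Otherwise $\varphi(V)$ meets the open set $T\setminus C$, and (M) gives a nonempty open $V'\subset V$ with $\varphi(V')\cap C=\emptyset$. But $V'$ meets $A$. $\square$

**Lemma 1.6.** For continuous $g:T\to\mathbb R$ let $D_g$ be the set of $b\in B$ such that for every $\varepsilon>0$ there is an open $U\ni b$ with $\operatorname{diam} g(\varphi(U))<\varepsilon$. Then $D_g$ is a countable intersection of dense open sets. For $b\in D_g$ the set $g(\varphi(b))$ is a single number, and this number depends continuously on $b\in D_g$.

*Proof.* For fixed $\varepsilon$ the union of the open sets $U$ with $\operatorname{diam} g(\varphi(U))<\varepsilon$ is open. It is dense: given a nonempty open $U_0$, pick $t\in\varphi(U_0)$ and apply (M) to $U_0$ and $W=\{|g-g(t)|<\varepsilon/3\}$. Intersecting over $\varepsilon=1/n$ gives $D_g$. If $b\in D_g$, then $g(\varphi(b))$ has diameter $0$; if $U\ni b$ has $\operatorname{diam}g(\varphi(U))<\varepsilon$, the numbers at points of $U\cap D_g$ differ from the number at $b$ by less than $\varepsilon$. $\square$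

**Proposition 1.7.** If $K$ is compact metrizable, then $K$, $P(K)$ and $(C(K)^*,w^*)$ are in Stegall's class.

*Proof.* $C(K)$ is separable; let $\{g_n\}$ be a countable dense subset. Let $\varphi:B\to(C(K)^*,w^*)$ be a minimal usco with $B$ Baire. The evaluations $\mu\mapsto\mu(g_n)$ are $w^*$-continuous, so by Lemma 1.6 there is a residual set on which $\{\mu(g_n):\mu\in\varphi(b)\}$ is a single number for every $n$. A functional is determined by its values on a dense set, so $\varphi(b)$ is a singleton there. For $P(K)$, and for $K$ embedded as the Dirac measures, use the same functions. $\square$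

What changes for general $K$? Each single $g\in C(K)$ still has its residual set $D_g$, but there are uncountably many $g$, and an uncountable intersection of residual sets need not be residual. This can really happen.

**Example 1.8.** Let $D=[0,1]\times\{0,1\}$ with the lexicographic order and its order topology, a compact space, and $p:D\to[0,1]$ the first projection, which is continuous. On $B=(0,1)$ put $\varphi(t)=p^{-1}(t)=\{(t,0),(t,1)\}$. This is an usco: if $p^{-1}(t)\subset O$, then $(0,1)\setminus p(D\setminus O)$ is a neighborhood of $t$, since $p(D\setminus O)$ is compact, and on it $\varphi\subset O$. It is minimal by (M): let $W$ contain a point of $\varphi(t)$ with $t\in U$. If it is $(t,1)$, then $W\supset p^{-1}((t,u))$ for some $u>t$, and $U'=U\cap(t,u)$ works; if it is $(t,0)$, use an interval to the left of $t$. So $D$ is not Stegall: $\varphi$ is two-valued everywhere. By Lemma 1.6 every $D_g$, $g\in C(D)$, is residual, and yet $\bigcap_gD_g=\emptyset$, since the functions $g$ separate points.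

So for nonmetrizable $K$ a hypothesis is needed, and the natural one is on $K$ itself. The following question comes from the paper "A Weak Asplund Space Whose Dual Is Not In Stegall's Class": if $K$ is a Stegall compact space, is $(C(K)^*,w^*)$ in Stegall's class as well? The answer is yes.

**Main Theorem 1.9.** If $K$ is a Stegall compact space, then the space $P(K)$ of Radon probabilities on $K$ with the $w^*$ topology and the space $(C(K)^*,w^*)$ are in Stegall's class.

The difficulty is one of types: the hypothesis speaks about set-valued maps into $K$, and we are handed one into a space of measures on $K$. We assume $K\neq\emptyset$ from now on; for $K=\emptyset$ there is nothing to prove.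

## 2. Measures with at most $n$ atoms: a finite sample space

To see how the hypothesis on $K$ can be used at all, look at measures with finitely many atoms. We need three more facts on uscos.

**Lemma 2.1.** Every usco $\varphi:B\to T$ contains a minimal usco.

*Proof.* By Zorn it suffices that for a chain $(\chi_i)$ of uscos, the pointwise intersection is an usco. Its values are intersections of chains of nonempty compact sets, hence nonempty and compact. If $\bigcap_i\chi_i(b)\subset O$ with $O$ open, then by compactness $\chi_i(b)\subset O$ for some $i$, hence $\chi_i\subset O$ near $b$, and the intersection is contained in $O$ near $b$. $\square$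

**Lemma 2.2.** Let $\varphi:B\to T$ be a minimal usco. If $g:T\to Y$ is continuous, then $g\circ\varphi:b\mapsto g(\varphi(b))$ is a minimal usco. Restrictions of $\varphi$ to open subsets of $B$ are minimal. Subspaces of spaces in Stegall's class are in Stegall's class.

*Proof.* Clearly $g\circ\varphi$ is an usco. It satisfies (M), since $g(\varphi(U))\cap W\ne\emptyset$ means $\varphi(U)\cap g^{-1}(W)\neq\emptyset$, and $\varphi(U')\subset g^{-1}(W)$ means $g(\varphi(U'))\subset W$. Condition (M) passes to open subsets of $B$. The last statement is the first one applied to an inclusion map. $\square$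

**Lemma 2.3 (lifting).** Let $q:S\to T$ be a continuous surjection of compact spaces and $\varphi:B\to T$ a minimal usco. There is a minimal usco $\Phi:B\to S$ with $q\circ\Phi=\varphi$. Consequently, continuous images of Stegall compacta that are compact are Stegall.

*Proof.* The map $b\mapsto q^{-1}(\varphi(b))$ has nonempty compact values. If $q^{-1}(\varphi(b))\subset O$, then $T\setminus q(S\setminus O)$ is an open set containing $\varphi(b)$, so it contains $\varphi(b')$ for $b'$ near $b$, and then $q^{-1}(\varphi(b'))\subset O$. So this map is an usco; take a minimal usco $\Phi$ inside it by Lemma 2.1. Then $q\circ\Phi$ is an usco contained in $\varphi$, hence equals $\varphi$. If $S$ is Stegall and $B$ is Baire, $\Phi$ is single-valued on a residual set, and so is $\varphi=q\circ\Phi$. $\square$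

**Proposition 2.4.** Let $K$ be a Stegall compact space and $n\ge1$. The set $P_n(K)$ of all measures $\sum_{i=1}^nw_i\delta_{x_i}$ with $x_i\in K$, $w_i\ge0$, $\sum w_i=1$ is a Stegall compact space.

*Proof.* With $\Delta=\{w\in[0,1]^n:\sum w_i=1\}$, the map $(x,w)\mapsto\sum w_i\delta_{x_i}$ is a continuous surjection $K^n\times\Delta\to P_n(K)$. Lift a minimal usco $B\to P_n(K)$ to a minimal usco $\Phi:B\to K^n\times\Delta$. Its $2n$ coordinates are minimal uscos by Lemma 2.2. The first $n$ map into $K$, so they are single-valued on residual sets by hypothesis; the others are real, and Lemma 1.6 applies to them. On the intersection of $2n$ residual sets $\Phi$ is single-valued. $\square$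

Read this proof probabilistically. There is a fixed sample space $\{1,\dots,n\}$. The set-valued map $(b,i)\mapsto x_i\text{-coordinate of }\Phi(b)$ on $B\times\{1,\dots,n\}$ says: first choose $b$, then sample $i$, and look at the point of $K$ obtained. The hypothesis on $K$ is applied to this map, and information at every $i$ gives back the measure.

The sets $P_n(K)$ do not cover $P(K)$ in general (take Lebesgue measure on $[0,1]$), so we need an infinite sample space. A sensible first attempt is to fix one large probability space $\Omega$, to write every measure that occurs as the distribution of a random point on $\Omega$, and to work on $B\times\Omega$ with the product topology. Section 4 shows exactly where this breaks. First we reduce the problem to a form in which random points can be described by events.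

## 3. From $C(K)^*$ to $P(K)$, and from $K$ to a closed subset of $2^\kappa$

We shall make local choices and patch them. The next lemma is the patching tool.

**Lemma 3.1.** Let $B$ be a Baire space and $U\subset B$ open.

(a) If every nonempty open subset of $U$ contains a nonempty member of a family $\mathcal V$ of open sets, there is a disjoint family of nonempty members of $\mathcal V$ contained in $U$ with union dense in $U$.

(b) If $\mathcal V$ is a disjoint family of open subsets of $U$ with union dense in $U$ and $R_V$ is residual in $V$ for each $V\in\mathcal V$, then $\bigcup_VR_V$ is residual in $U$.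

(c) If $Y$ is residual in $B$, then $Y$ is dense in $B$, $Y$ is a Baire space, and every set residual in $Y$ is residual in $B$.

(d) Let $G_n$ ($n\in\mathbb N$) be open in $B$ with $\bigcup_nG_n$ dense, and suppose a property of points holds on a set $Q_n$ residual in $G_n$, for each $n$. Then it holds on a residual subset of $B$.

*Proof.* (a) Take a maximal disjoint family (Zorn). If its union were not dense in $U$, a nonempty open subset of $U$ would miss it, and it would contain a further nonempty member of $\mathcal V$.

(b) Let $R_V\supset\bigcap_nO_{V,n}$ with $O_{V,n}$ dense open in $V$. Each $\bigcup_VO_{V,n}$ is dense open in $U$, and by disjointness $\bigcap_n\bigcup_VO_{V,n}=\bigcup_V\bigcap_nO_{V,n}\subset\bigcup_VR_V$.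

(c) Let $Y\supset\bigcap_nO_n$ with $O_n$ dense open in $B$; this is dense since $B$ is Baire. Let $D_k=Y\cap D_k'$ be dense open in $Y$, with $D_k'$ open in $B$. As $Y$ is dense in $B$, so is $D_k$, and so is $D_k'$. Hence $\bigcap_kD_k'\cap\bigcap_nO_n$ is a countable intersection of dense open subsets of $B$, dense in $B$ and contained in $\bigcap_kD_k$. So $\bigcap_kD_k$ is residual in $B$, and it meets every nonempty set $Y\cap V$ with $V$ open; that is, it is dense in $Y$.

(d) The open sets contained in some $G_n$ satisfy the condition in (a) for $U=B$. Take a disjoint family $\mathcal V$ of such sets with dense union; for $V\in\mathcal V$ choose $n$ with $V\subset G_n$. The set $V\cap Q_n$ is residual in $V$. Apply (b). $\square$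

**Proposition 3.2.** If $P(K)$ is in Stegall's class, then so is $(C(K)^*,w^*)$.

*Proof.* Let $B$ be Baire, $\varphi:B\to(C(K)^*,w^*)$ a minimal usco, and $M_n$ the closed ball of radius $n$ in $C(K)^*$, a $w^*$-compact set.

**Step 1: to localize in balls.** The sets $B_n=\{b:\varphi(b)\cap M_n\ne\emptyset\}$ are closed, because their complements $\{b:\varphi(b)\subset C(K)^*\setminus M_n\}$ are open by upper semicontinuity, and they cover $B$. Let $G_n$ be the interior of $B_n$. Then $\bigcup_nG_n$ is dense: a nonempty open $U\subset B$ is Baire and covered by the closed sets $U\cap B_n$, so one of these has interior points. By Lemma 1.5 (with $A=V=G_n$), $\varphi(G_n)\subset M_n$.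

**Step 2: to write signed measures by probabilities.** The map $q(\mu,\nu,s,t)=s\mu-t\nu$ from $P(K)^2\times[0,n]^2$ to $C(K)^*$ is continuous. Its image contains $M_n$: by the Jordan decomposition an element of $M_n$ is $\mu^+-\mu^-$ with $\|\mu^+\|+\|\mu^-\|\le n$, and each part is a number in $[0,n]$ times a probability. So $q$ maps the compact space $q^{-1}(M_n)$ onto $M_n$. By Lemma 2.3 lift $\varphi|_{G_n}$ to a minimal usco into $q^{-1}(M_n)$. Its four coordinates are minimal (Lemma 2.2). The first two are single-valued on residual subsets of $G_n$ because $P(K)$ is in Stegall's class, the last two by Lemma 1.6. Hence $\varphi$ is single-valued on a residual subset of $G_n$, and by Lemma 3.1(d) on a residual subset of $B$. $\square$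

So we have to show that $P(K)$ is in Stegall's class. From now on until the end of Section 7 we fix a Stegall compact space $K\neq\emptyset$, a Baire space $B\ne\emptyset$ and a minimal usco $\varphi:B\to P(K)$.

To describe points of $K$ by zeros and ones, embed $K$ in a cube $[0,1]^I$ with $I\ne\emptyset$, and use a continuous surjection $2^\omega\to[0,1]$ in each coordinate, where $2=\{0,1\}$. The preimage of $K$ in $(2^\omega)^I$ is a closed set $\Sigma\subset2^\kappa$ for an infinite cardinal $\kappa$, and we get a continuous surjection $\pi:\Sigma\to K$. Regard $P(\Sigma)$ as the closed set of $m\in P(2^\kappa)$ with $m(\Sigma)=1$. The image map $\pi_*:P(\Sigma)\to P(K)$ is continuous. It is onto: for $\mu\in P(K)$, the functional $f\circ\pi\mapsto\mu(f)$ on the subspace $\{f\circ\pi:f\in C(K)\}$ of $C(\Sigma)$ has norm $1$ and takes $1$ to $1$; a Hahn–Banach extension of norm $1$ is positive, hence is a probability $m$ by Riesz, and $\pi_*m=\mu$. By Lemma 2.3 fix a minimal usco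
$$\Phi:B\to P(\Sigma)\subset P(2^\kappa),\qquad \pi_*\circ\Phi=\varphi .$$

For clopen $A\subset2^\kappa$ the function $m\mapsto m(A)$ is continuous on $P(2^\kappa)$. Let $D_A\subset B$ be the residual set that Lemma 1.6 gives for $\Phi$ and this function.

## 4. Where the product topology on $B\times S$ breaks down

We use measure algebras and Stone spaces; recall them. For a probability space $(\Omega,\lambda)$ the *measure algebra* $\mathfrak M$ consists of the measurable sets modulo null sets. It is $\sigma$-complete, and it is a complete metric space under $d(a,a')=\lambda(a\triangle a')$, since the indicators form a closed subset of $L^1(\lambda)$. The Boolean operations are continuous; for example $d(a\wedge c,a'\wedge c')\le d(a,a')+d(c,c')$. The *Stone space* $S$ of $\mathfrak M$ is the compact space of ultrafilters of $\mathfrak M$. Its clopen sets are the sets $[a]=\{s\in S:a\in s\}$, which form a base, and $[a\wedge c]=[a]\cap[c]$, $[\neg a]=S\setminus[a]$, and $[a]\ne\emptyset$ iff $a\neq0$. If $\Omega$ has $n$ points of positive mass, $\mathfrak M$ is the power set of $\{1,\dots,n\}$ and $S$ is again $\{1,\dots,n\}$, the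 sample space of Section 2. The functional $\sum_ir_i1_{[a_i]}\mapsto\sum_ir_i\lambda(a_i)$ is well defined, positive and of norm one on the span of indicators of clopen sets, which is dense in $C(S)$. So there is a unique Radon probability $\bar\lambda$ on $S$ with $\bar\lambda([a])=\lambda(a)$.

A random point of $2^\kappa$ is described by events: for each coordinate $\alpha<\kappa$ an element $X_\alpha\in\mathfrak M$, the event "the $\alpha$-th coordinate is $1$". If we can find for each $b$ events $X_\alpha(b)$ whose joint distribution is $m\in\Phi(b)$, then "choose $b$, sample $s$" should lead to the point $x$ with $x_\alpha=1$ iff $s\in[X_\alpha(b)]$. We would like this to be an usco on $B\times S$, apply the hypothesis on $K$, and conclude for generic $b$ by a Fubini argument. There are two obstacles.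

The first is that category and measure do not agree. With the topological sample space $[0,1]$, let $G\subset[0,1]$ be dense open of Lebesgue measure $<\varepsilon$ (small intervals around the rationals). Then $B\times G$ is dense open in $B\times[0,1]$, and every section has measure $<\varepsilon$. So single-valuedness at generic points of a product may say nothing about most samples.

The second is that the events are continuous only for the metric $d$, and then they are not open in the product.

**Example 4.1.** Let $\mathfrak M$ be the measure algebra of Lebesgue measure on $[0,1]$ and let $B=\mathfrak M$, a complete metric space, hence Baire. Let $\varphi(a)=\{\lambda(a)\delta_1+(1-\lambda(a))\delta_0\}\subset P(\{0,1\})$, a continuous map, and describe it by the event $X(a)=a$. In the product topology of $\mathfrak M\times S$ both $H=\{(a,s):s\in[a]\}$ and its complement are dense. Indeed, let $N$ be a ball of radius $r$ around $a_0$ and $e\neq0$. Choose $e'\le e$ with $0<\lambda(e')<r$, and $s\in[e']$. Then $a_0\vee e'$ and $a_0\wedge\neg e'$ lie in $N$, and of the two points $(a_0\vee e',s)$, $(a_0\wedge\neg e',s)$ of $N\times[e]$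 the first is in $H$ and the second is not. If an usco $\Psi:\mathfrak M\times S\to\{0,1\}$ contains the indicator of $H$, the closed sets $\{\Psi\ni1\}$ and $\{\Psi\ni 0\}$ are dense, so $\Psi=\{0,1\}$ everywhere. The constant map $0$ is a minimal usco inside $\Psi$, and it remembers nothing of $\varphi$.

The way out is to change the topology of $B\times S$: we declare open exactly what we need, the sets $\{(b,s):b\in R,\ s\in[c(b)]\}$ with $R$ residual and $c:R\to\mathfrak M$ continuous for $d$. Two things must then be proved. The events $X_\alpha$ must exist on residual sets and be continuous (Section 5). And in the new topology dense open sets must have sections of full measure for generic $b$, so that in particular the new space is Baire (Section 6).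

## 5. Continuous events with prescribed joint distribution

Let $\Omega=[0,1]^\kappa$ with the product Lebesgue measure $\lambda$ on the product $\sigma$-algebra, and $\mathfrak M$ its measure algebra. View $\kappa$ as the set of ordinals $\alpha<\kappa$. Let $\mathfrak M_\alpha$ be the subalgebra of elements represented by sets that depend only on coordinates $<\alpha$. Identify $a\in\mathfrak M$ with its indicator in $L^2(\lambda)$; then $\|a-a'\|_2^2=d(a,a')$. Functions in $L^2(\lambda)$ having a representative that depends only on coordinates $<\alpha$ form a closed subspace: for a convergent sequence pass to an a.e. convergent subsequence of such representatives and take its $\limsup$ (and $0$ where this is infinite).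

For finite $F\subset\kappa$ let $e_F=\{x\in2^\kappa:x_\beta=1\ \forall\beta\in F\}$ and $e_\alpha=e_{\{\alpha\}}$.

**Proposition 5.1.** There are residual sets $R_\alpha\subset B$ and continuous maps $X_\alpha:R_\alpha\to\mathfrak M$ with values in $\mathfrak M_{\alpha+1}$ ($\alpha<\kappa$) such that for every finite $F\subset\kappa$
$$\lambda\Big(\bigwedge_{\beta\in F}X_\beta(b)\Big)=m(e_F)\qquad\text{for all }b\in R_F:=\bigcap_{\beta\in F}R_\beta\text{ and all }m\in\Phi(b),\tag{1}$$
where $R_\emptyset=B$.

The scheme is the usual sequential simulation of random bits. By hand: $X_0(b)=\{\omega_0<m(e_0)\}$. Next let $h=m(e_1\cap e_0)/m(e_0)$ on $X_0(b)$ and $h=m(e_1\setminus e_0)/m(2^\kappa\setminus e_0)$ off it, and $X_1(b)=\{\omega_1<h(\omega)\}$. In general $h$ is the conditional probability of $e_\alpha$ given the earlier coordinates, transported to $\Omega$. For infinite $\alpha$ this is a limit over infinitely many coordinates, and it need not be continuous in $m$. Take $\alpha=\omega$ and let $m_n$ make $x_0,x_1,\dots$ independent fair bits with $x_\omega=x_n$, while $m$ makes all of $x_0,x_1,\dots,x_\omega$ independent fair bits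 (later coordinates, if any, are set to $0$). Then $m_n\to m$, since on clopen sets depending on a finite set of coordinates $m_n=m$ for large $n$. But the conditional probability of $e_\omega$ is the indicator of $\{x_n=1\}$ for $m_n$, with square integral $\frac12$, and the constant $\frac12$ for $m$, with square integral $\frac14$. What saves us is minimality: near generic $b$ we can choose one finite partition that almost maximizes this square integral, and then the conditional probability is almost computed by it.

*Proof.* The construction is by recursion on $\alpha$. Assume that $R_\beta,X_\beta$ are constructed for $\beta<\alpha$ and that (1) holds for all finite $F\subset\alpha$.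

**Step 1: to assign an event to every clopen set.** For clopen $E\subset 2^\kappa$ let $\operatorname{supp}E$ be the finite set of coordinates on which $E$ depends, and $R_E=R_{\operatorname{supp}E}$, whenever the $R_\beta$ with $\beta\in\operatorname{supp}E$ are constructed. The algebra of clopen sets $E$ with $\operatorname{supp}E\subset A$ is freely generated by the $e_\beta$, $\beta\in A$. So for $b\in\bigcap_{\beta\in A}R_\beta$ there is a unique Boolean homomorphism $E\mapsto X_E(b)\in\mathfrak M$ on it with $X_{e_\beta}(b)=X_\beta(b)$, and $X_E(b)$ does not depend on the choice of $A\supset\operatorname{supp}E$. On $R_E$ the map $X_E$ is a finite Boolean combination of the continuous maps $X_\beta$, $\beta\in\operatorname{supp}E$, hence continuous. We have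
$$\lambda(X_E(b))=m(E)\qquad(b\in R_E,\ m\in\Phi(b)).\tag{2}$$
Indeed both sides are finitely additive in $E$, and by (1) they agree on the sets $e_F$ with $F\subset\operatorname{supp}E$. By inclusion–exclusion they agree on the sets $e_F\setminus\bigcup_{\beta\in G}e_\beta$ with $F,G\subset\operatorname{supp}E$ disjoint, and $E$ is a disjoint union of such sets with $F\cup G=\operatorname{supp}E$. This step uses (1) only for $F\subset\operatorname{supp}E$; at present it is available for $\operatorname{supp}E\subset\alpha$, and after the recursion for all clopen $E$.

**Step 2: to find, locally, one partition that is almost optimal.** Let $\mathcal B_\alpha$ be the algebra of clopen sets $E$ with $\operatorname{supp}E\subset\alpha$, and write $e=e_\alpha$. By a *partition* we mean in this proof a finite partition of $2^\kappa$ into nonempty members of $\mathcal B_\alpha$. For $m\in P(2^\kappa)$ put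
$$Q_{\mathcal P}(m)=\sum_{E\in\mathcal P}\frac{m(E\cap e)^2}{m(E)}\quad(0/0=0),\qquad Q(m)=\sup_{\mathcal P}Q_{\mathcal P}(m).$$
As $m(E\cap e)\le m(E)$, we have $Q_{\mathcal P}(m)\le\sum_Em(E\cap e)\le1$. The function $y^2/x$ on $\{0\le y\le x\}$, with value $0$ at $(0,0)$, is continuous since $y^2/x\le x$; so $Q_{\mathcal P}$ is continuous. Moreover $Q_{\mathcal P}(m)=\|\mathbb E_m(1_e|\mathcal P)\|^2_{L^2(m)}$. If $\mathcal P'$ refines $\mathcal P$, then $\mathbb E_m(1_e|\mathcal P)$ is the orthogonal projection of $\mathbb E_m(1_e|\mathcal P')$ to the functions constant on the members of $\mathcal P$, and Pythagoras gives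
$$Q_{\mathcal P'}(m)-Q_{\mathcal P}(m)=\|\mathbb E_m(1_e|\mathcal P')-\mathbb E_m(1_e|\mathcal P)\|^2_{L^2(m)}\ge0 .\tag{3}$$

Let $\varepsilon>0$. Every nonempty open $U\subset B$ contains a nonempty open $V$ for which there is a partition $\mathcal P$ with $Q-Q_{\mathcal P}<\varepsilon$ on $\Phi(V)$. To see this let $\sigma=\sup_{\Phi(U)}Q$ and choose $m_0\in\Phi(U)$ and $\mathcal P$ with $Q_{\mathcal P}(m_0)>\sigma-\varepsilon$. The set $\{Q_{\mathcal P}>\sigma-\varepsilon\}$ is open and meets $\Phi(U)$, so (M) gives a nonempty open $V\subset U$ with $Q_{\mathcal P}>\sigma-\varepsilon$ on $\Phi(V)$; and $Q\le\sigma$ there.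

By Lemma 3.1(a) choose for each $n\in\mathbb N$ a disjoint family $\mathcal V_n$ of nonempty open sets with union dense in $B$, and partitions $\mathcal P_V$ ($V\in\mathcal V_n$) with $Q-Q_{\mathcal P_V}<4^{-n}$ on $\Phi(V)$.

**Step 3: to define $R_\alpha$.** Let $R_\alpha$ be the set of those $b\in\bigcap_n\bigcup\mathcal V_n$ such that for each $n$, if $V$ is the member of $\mathcal V_n$ that contains $b$, then $b\in R_E\cap D_{E\cap e}$ for all $E\in\mathcal P_V$. For fixed $n$ and $V\in\mathcal V_n$ only finitely many residual sets are intersected, so the set of good points in $V$ is residual in $V$; by Lemma 3.1(b) their union over $V\in\mathcal V_n$ is residual in $B$. Intersecting over $n$, we see that $R_\alpha$ is residual. Notice that although there may be uncountably many earlier coordinates, only finitely many of them are asked for at each $V$ and $n$.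

**Step 4: to transport conditional probabilities to $\Omega$.** For a partition $\mathcal P$, a point $b\in\bigcap_{E\in\mathcal P}R_E$ and $m\in\Phi(b)$ put
$$h^m_{\mathcal P}=\sum_{E\in\mathcal P,\ m(E)>0}\frac{m(E\cap e)}{m(E)}\,X_E(b)\in L^2(\lambda).$$
By (2), $E\mapsto X_E(b)$ is a measure-preserving homomorphism on the finite algebra generated by $\mathcal P$. So $\sum r_E1_E\mapsto\sum r_EX_E(b)$ is a well-defined $L^2$-isometry on simple functions, and $h^m_{\mathcal P}$ is the image of $\mathbb E_m(1_e|\mathcal P)$. If $\mathcal P'$ refines $\mathcal P$ and $b\in R_E$ for all $E$ in both, the isometry for $\mathcal P'$ extends that for $\mathcal P$, and (3) gives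
$$\|h^m_{\mathcal P'}-h^m_{\mathcal P}\|_2^2=Q_{\mathcal P'}(m)-Q_{\mathcal P}(m).\tag{4}$$

For $b\in R_\alpha$ and $b\in V\in\mathcal V_n$ let $h_n(b)=h^m_{\mathcal P_V}$. This does not depend on $m\in\Phi(b)$: the numbers $m(E)$ are $\lambda(X_E(b))$ by (2), and the numbers $m(E\cap e)$ are the same for all $m\in\Phi(b)$ because $b\in D_{E\cap e}$. The coefficients lie in $[0,1]$ and the $X_E(b)$ are pairwise disjoint, so $0\le h_n(b)\le1$. As the $X_\beta(b)$ with $\beta<\alpha$ lie in $\mathfrak M_{\beta+1}\subset\mathfrak M_\alpha$, the function $h_n(b)$ depends on coordinates $<\alpha$.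

**Step 5: to see that $h_n:R_\alpha\to L^2(\lambda)$ is continuous.** The sets $R_\alpha\cap V$, $V\in\mathcal V_n$, are open in $R_\alpha$ and cover it. On such a set, for $E\in\mathcal P_V$, the element $X_E(b)$, the number $m(E)=\lambda(X_E(b))$ and, by Lemma 1.6, the number $m(E\cap e)$ depend continuously on $b$. So the $E$-term of $h_n$ is continuous at points where $m(E)>0$. At a point where $m(E)=0$ the term is $0$; nearby it is $0$ or its squared norm is $\big(m(E\cap e)/m(E)\big)^2\lambda(X_E)=m(E\cap e)^2/m(E)\le m(E)$, which tends to $0$.

**Step 6: to pass to the limit and define $X_\alpha$.** Let $b\in R_\alpha$ and $n<k$, fix $m\in\Phi(b)$, and let $\mathcal P''$ be the common refinement (nonempty intersections) of the two partitions $\mathcal P_V$, $\mathcal P_{V'}$ used at $b$ in stages $n$ and $k$. For $E''=E\cap E'$ we have $\operatorname{supp}E''\subset\operatorname{supp}E\cup\operatorname{supp}E'$, so $b\in R_{E''}$. By (4), $\|h^m_{\mathcal P''}-h_n(b)\|_2^2=Q_{\mathcal P''}(m)-Q_{\mathcal P_V}(m)\le Q(m)-Q_{\mathcal P_V}(m)<4^{-n}$, and likewise for $k$. Hence $\|h_n(b)-h_k(b)\|_2\le2^{-n}+2^{-k}$. So $h_n$ converges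 uniformly on $R_\alpha$ to a map $h:R_\alpha\to L^2(\lambda)$ with $\|h-h_n\|_2\le2^{-n}$. It is continuous, $0\le h\le1$, and $h(b)$ depends on coordinates $<\alpha$.

Choose a representative of $h(b)$ with values in $[0,1]$ that depends on coordinates $<\alpha$, and let $X_\alpha(b)\in\mathfrak M_{\alpha+1}$ be the class of $\{\omega:\omega_\alpha<h(b)(\omega)\}$. Since $\omega_\alpha$ is uniform and independent of the coordinates $<\alpha$, Fubini gives
$$d(X_\alpha(b),X_\alpha(b'))=\|h(b)-h(b')\|_1,\qquad \lambda(a\wedge X_\alpha(b))=\int_ah(b)\,d\lambda\quad(a\in\mathfrak M_\alpha).\tag{5}$$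
The first formula (which also shows that the choice of representative does not matter) and $\|\cdot\|_1\le\|\cdot\|_2$ show that $X_\alpha$ is continuous.

**Step 7: to verify (1) for the finite sets that contain $\alpha$.** Such a subset of $\alpha+1$ is $F\cup\{\alpha\}$ with $F\subset\alpha$ finite. Let $b\in R_F\cap R_\alpha$, $m\in\Phi(b)$ and $E=e_F$. For each $n$ let $b\in V\in\mathcal V_n$ and let $\mathcal P'$ be the refinement of $\mathcal P_V$ by $\{E,E^c\}$ (nonempty pieces). As in Step 6, $b\in R_{E'}$ for $E'\in\mathcal P'$, and $\|h^m_{\mathcal P'}-h_n(b)\|_2\le2^{-n}$ by (4). The elements $X_{E'}(b)$ with $E'\subset E$ are below $X_E(b)$ and the others are disjoint from it, so by (2)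
$$\int_{X_E(b)}h^m_{\mathcal P'}\,d\lambda=\sum_{E'\subset E,\ m(E')>0}\frac{m(E'\cap e)}{m(E')}\lambda(X_{E'}(b))=\sum_{E'\subset E}m(E'\cap e)=m(E\cap e).$$
By Cauchy–Schwarz $\big|\int_{X_E(b)}h_n(b)\,d\lambda-m(E\cap e)\big|\le2^{-n}$. Let $n\to\infty$. Since $X_E(b)\in\mathfrak M_\alpha$, (5) yields
$$\lambda(X_E(b)\wedge X_\alpha(b))=\int_{X_E(b)}h(b)\,d\lambda=m(E\cap e)=m(e_{F\cup\{\alpha\}}),$$
and $X_E(b)=\bigwedge_{\beta\in F}X_\beta(b)$. This is (1) for $F\cup\{\alpha\}$. $\square$

From now on $R_\alpha,X_\alpha$ are fixed as in Proposition 5.1, and $X_E$, $R_E$ and (2) are available for all clopen $E\subset2^\kappa$.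

## 6. A topology on $B\times S$ in which dense open sets have full measure

Let $S$ be the Stone space of $\mathfrak M$ and $\bar\lambda$ its Radon probability, as in Section 4.

**Lemma 6.1 (the case of one parameter).** If $W\subset S$ is dense open, then $\bar\lambda(W)=1$.

*Proof.* Choose $a_0,a_1,\dots$ with $[a_n]\subset W$, $a_n$ disjoint from $a_0,\dots,a_{n-1}$, and $\lambda(a_n)$ at least half of the supremum of the measures possible at this stage. Suppose $a=\bigvee_na_n\ne1$. Then $W\cap[\neg a]$ is nonempty and open, so it contains $[a']$ with $\lambda(a')=t>0$. At each stage $a'$ was a possible choice, so $\lambda(a_n)\ge t/2$ for all $n$; this is impossible for disjoint elements. So $\bar\lambda(W)\ge\sum_n\lambda(a_n)=\lambda(a)=1$. $\square$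

So the Stone space reconciles category and measure over a single parameter. Now we make the parameter vary, and with it the element $a$.

**Definition 6.2.** A *name over* an open set $U\subset B$ is a pair $(R,c)$ with $R\subset U$ residual in $U$ and $c:R\to\mathfrak M$ continuous, where $R$ has the relative topology. Put
$$O(R,c)=\{(b,s)\in B\times S:\ b\in R,\ s\in[c(b)]\}.$$

For example, for open $U$ and $a\in\mathfrak M$ the constant map gives $O(U,a)=U\times[a]$. The set $H$ of Example 4.1 is $O(\mathfrak M,\mathrm{id})$ for the spaces of that example. By Proposition 5.1, $(R_E,X_E)$ is a name over $B$ for each clopen $E\subset2^\kappa$.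

If $(R,c)$ and $(R',c')$ are names over $U$ and $U'$, then $(R\cap R',c\wedge c')$ is a name over $U\cap U'$ and $O(R,c)\cap O(R',c')=O(R\cap R',c\wedge c')$. Also $O(B,1)=B\times S$. So the sets $O(R,c)$ form a base of a topology. Let $B'$ be $B\times S$ with this topology. (If $B$ is Hausdorff, so is $B'$: separate different $b$'s by sets $O(U,1)$ and different $s$'s by $O(B,a)$, $O(B,\neg a)$.) If $(R,c)$ is a name over $U$ and $V\subset U$ is open, then $(R\cap V,c|_{R\cap V})$ is a name over $V$; we write it $(R\cap V,c)$ and call it a restriction. For open $W\subset B'$ the section $W_b=\{s:(b,s)\in W\}$ is open in $S$, because sections of basic sets are clopen or empty. So $\bar\lambda(W_b)$ makes sense.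

We shall often use this remark.

(P) If $(b_0,s_0)\in O(R,c)$ with $(R,c)$ a name over $U$, then $\lambda(c(b_0))>0$, because $[c(b_0)]\neq\emptyset$. By continuity of $c$ there are $t>0$ and an open $V$ with $b_0\in V\subset U$ and $\lambda(c)\ge t$ on $R\cap V$.

**Lemma 6.3.** If $W\subset B'$ is dense open, then $\bar\lambda(W_b)=1$ for all $b$ in a residual subset of $B$.

*Proof.* We run the greedy argument of Lemma 6.1 simultaneously over all of $B$. Call $(R,c)$ a *$W$-name* if $O(R,c)\subset W$.

**Step 1: to set up the greedy construction.** We build $W$-names $(R_n,c_n)$ over $B$, $n<\omega$ (in this proof $R_n$ has this local meaning), with $R_{n+1}\subset R_n$ and $c_n\le c_{n+1}$ on $R_{n+1}$. Start with $R_0=B$, $c_0=0$. Given $(R_n,c_n)$ and a nonempty open $V$, call a $W$-name $(R',c')$ over $V$ *admissible* if $R'\subset R_n$ and $c'\wedge c_n=0$ on $R'$. The zero name $(R_n\cap V,0)$ is admissible. Let $\gamma_n(V)\in[0,1]$ be the supremum of the $t\ge0$ for which some admissible name over $V$ has $\lambda(c')\ge t$ on $R'$; here $R'\neq\emptyset$ because $B$ is Baire. Let $\gamma_n^*(V)=\sup\{\gamma_n(V'):\emptyset\ne V'\subset V\text{ open}\}$,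 which does not increase when $V$ shrinks.

Every nonempty open $U$ contains a nonempty open $V$ with an admissible name $(R^V,c^V)$ over $V$ such that
$$\lambda(c^V)\ge\tfrac12\gamma_n^*(V)\quad\text{on }R^V.\tag{6}$$
If $\gamma_n^*(U)=0$, take $V=U$ and the zero name. Otherwise pick $V\subset U$ with $\gamma_n(V)>\frac12\gamma_n^*(U)$ and an admissible name over $V$ with $\lambda(c^V)\ge\frac12\gamma_n^*(U)\ge\frac12\gamma_n^*(V)$.

By Lemma 3.1(a) choose a disjoint family $\mathcal V_n$ of such sets $V$ with dense union, with names as in (6). Let $R_{n+1}=\bigcup_{V\in\mathcal V_n}R^V$, and let $c_{n+1}=c_n\vee c^V$ on $R^V=R_{n+1}\cap V$. By Lemma 3.1(b) $R_{n+1}$ is residual in $B$. The map $c_{n+1}$ is continuous, since the sets $R^V$ are open in $R_{n+1}$. And $(R_{n+1},c_{n+1})$ is a $W$-name because $[c_n(b)\vee c^V(b)]=[c_n(b)]\cup[c^V(b)]$.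

**Step 2: to make the join of the $c_n$ continuous on a residual set.** Let $Y=\bigcap_nR_n$, a residual set, and $c_\infty=\bigvee_nc_n$ on $Y$; as the $c_n$ increase, $c_n(y)\to c_\infty(y)$ in $d$. By Lemma 3.1(c) $Y$ is a Baire space. For $\varepsilon>0$ the sets
$$A_N=\{y\in Y:\ d(c_n(y),c_k(y))\le\varepsilon\ \text{ for all }n,k\ge N\}$$
are closed in $Y$ and cover $Y$. Hence the union $Z_\varepsilon$ of their interiors in $Y$ is dense open in $Y$ (as in Step 1 of Proposition 3.2). If $y$ is in the interior of $A_N$, then for $y'\in Y$ near $y$ we have $y'\in A_N$ and $d(c_N(y),c_N(y'))\le\varepsilon$, and therefore $d(c_\infty(y),c_\infty(y'))\le3\varepsilon$. So $c_\infty$ is continuous at each point of $R=\bigcap_jZ_{1/j}$. The set $R$ is residual in $Y$, hence in $B$ by Lemma 3.1(c). Put $c=c_\infty|_R$; then $(R,c)$ is a name over $B$.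

**Step 3: to show that $c=1$ on $R$.** Suppose not. Then $O(R,\neg c)$ is nonempty and open, so $W\cap O(R,\neg c)$ is nonempty and open and contains a nonempty basic set $O(R',c')$. By (P), after a restriction, $(R',c')$ is a name over a nonempty open $U'$ and $\lambda(c')\ge t>0$ on $R'$. For $b\in R'$ we have $[c'(b)]\ne\emptyset$, so $O(R',c')\subset O(R,\neg c)$ gives $b\in R\subset Y$ and $c'(b)\le\neg c(b)$; hence $c'(b)\wedge c_n(b)=0$ for all $n$.

Let $V\in\mathcal V_n$ with $V\cap U'\neq\emptyset$. Then $(R'\cap V,c')$ is a $W$-name over $V\cap U'$, and it is admissible at stage $n$. So $\gamma^*_n(V)\ge\gamma_n(V\cap U')\ge t$, and (6) gives $\lambda(c^V)\ge t/2$ on $R^V$. Pick $b\in R'$. For each $n$ we have $b\in R_{n+1}$, so $b\in R^{V_n}$ for some $V_n\in\mathcal V_n$, and $V_n$ meets $U'$ at $b$. Thus $\lambda(c^{V_n}(b))\ge t/2$ for all $n$. But these elements are pairwise disjoint: for $j<n$ we have $c^{V_j}(b)\le c_{j+1}(b)\le c_n(b)$ and $c^{V_n}(b)\wedge c_n(b)=0$. Infinitely many disjoint elements of measure at least $t/2$ are impossible.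

**Step 4: to read off the measure of sections.** For $b\in R$ we have $W_b\supset\bigcup_n[c_n(b)]$, so $\bar\lambda(W_b)\ge\sup_n\lambda(c_n(b))=\lambda(c(b))=1$. $\square$

**Corollary 6.4.** $B'$ is a Baire space.

*Proof.* Let $W_k$ ($k\in\mathbb N$) be dense open in $B'$ and $O(R,c)\neq\emptyset$. By (P) there is a nonempty open $V$ with $\lambda(c)>0$ on $R\cap V$ and $R\cap V$ residual in $V$. Lemma 6.3 gives for each $k$ a residual set of $b$ with $\bar\lambda((W_k)_b)=1$. As $B$ is Baire, there is $b\in R\cap V$ with $\bar\lambda((W_k)_b)=1$ for all $k$. Then $[c(b)]\cap\bigcap_k(W_k)_b$ has measure $\lambda(c(b))>0$, so it contains some $s$, and $(b,s)\in O(R,c)\cap\bigcap_kW_k$. $\square$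

## 7. The sampled point as an usco $B'\to K$, and the end of the proof

**Step 1: to define the sampling map into $\Sigma$ and show that it is an usco.** For $(b,s)\in B'$ let $A_b=\{\alpha<\kappa:b\in R_\alpha\}$ and
$$\Psi(b,s)=\{x\in\Sigma:\ \text{for all }\alpha\in A_b:\ x_\alpha=1\iff s\in[X_\alpha(b)]\}.$$
Each single $b$ may lie outside many $R_\alpha$; the corresponding coordinates are simply left free. For finite $F\subset A_b$ let $Z(b,s,F)\subset2^\kappa$ be the cylinder that fixes the coordinates in $F$ to the values prescribed by $s$, that is, $x_\alpha=1$ iff $s\in[X_\alpha(b)]$ for $\alpha\in F$. Write $E=Z(b,s,F)$. The event $X_E(b)$ is the meet of the $X_\alpha(b)$ or their complements, $\alpha\in F$, as prescribed, so $s\in[X_E(b)]$. Hence $X_E(b)\ne0$, and by (2) $m(E)=\lambda(X_E(b))>0$ for $m\in\Phi(b)$. As $m(\Sigma)=1$, $E\cap\Sigma\ne\emptyset$. The closed sets $Z(b,s,F)\cap\Sigma$ are directed downwards as $F$ grows, and their intersection is $\Psi(b,s)$. So $\Psi(b,s)$ is nonempty and compact.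

For upper semicontinuity let $\Psi(b,s)\subset O$ with $O$ open in $\Sigma$. By compactness there is a finite $F\subset A_b$ with $E\cap\Sigma\subset O$ for $E=Z(b,s,F)$. Then $O(R_F,X_E|_{R_F})$ is an open set of $B'$ that contains $(b,s)$. If $(b',s')$ is in it, then $F\subset A_{b'}$, and $s'\in[X_E(b')]$ means that at $b'$ the point $s'$ prescribes on $F$ the values that define $E$. So $\Psi(b',s')\subset E\cap\Sigma\subset O$.

**Step 2: to locate sampled points in clopen sets.** We have
$$E\text{ clopen},\ v\in R_E,\ s'\in[X_E(v)]\ \Longrightarrow\ \Psi(v,s')\subset E\cap\Sigma.\tag{7}$$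
Indeed let $C=Z(v,s',\operatorname{supp}E)$. Then $s'\in[X_C(v)]\cap[X_E(v)]=[X_{C\cap E}(v)]$, so $C\cap E\neq\emptyset$. As $E$ depends only on $\operatorname{supp}E$, $C\subset E$. Finally $\Psi(v,s')\subset C\cap\Sigma$ by definition of $\Psi$.

**Step 3: to apply the hypothesis on $K$.** The map $\pi\circ\Psi:B'\to K$ is an usco. By Lemma 2.1 it contains a minimal usco $\psi:B'\to K$. Since $K$ is Stegall and $B'$ is Baire, there are dense open $W_k\subset B'$ ($k\in\mathbb N$) such that $\psi$ is single-valued on $\bigcap_kW_k$. By Lemma 6.3 there is a residual set $R_*\subset B$ such that for $b\in R_*$ the set $N_b=\bigcap_k(W_k)_b$ has $\bar\lambda(N_b)=1$. For $b\in R_*$ and $s\in N_b$ write $\psi(b,s)=\{k_s\}$.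

We claim that $\varphi(b)$ is a singleton for every $b\in R_*$. Fix $b\in R_*$, $g\in C(K)$ with $\|g\|\le1$, and $\varepsilon\in(0,1)$. The plan is to find a number $\theta$ and a neighborhood $V$ of $b$ such that $\nu(g)$ is close to $\theta$ for all $\nu\in\varphi(V)$.

**Step 4: to cover most samples over $b$ by finitely many events.** For $s\in N_b$ the upper semicontinuity of $\psi$ at $(b,s)$ gives a name $(R^s,c^s)$ over some open set with $(b,s)\in O(R^s,c^s)$ and $|g-g(k_s)|<\varepsilon$ on $\psi(O(R^s,c^s))$. The open sets $[c^s(b)]$, $s\in N_b$, cover $N_b$, so their union has measure $1$. By inner regularity it contains a compact set of measure $>1-\varepsilon$, and finitely many of the sets cover that compact set: there are $s_1,\dots,s_p$, $p\ge1$, with $\bar\lambda(\bigcup_i[c^{s_i}(b)])>1-\varepsilon$. Let $R'=\bigcap_iR^{s_i}$; it contains $b$ and is residual in an open set $U\ni b$, the intersection of the open sets over which the $p$ names are given. On $R'$ put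
$$d_i=c^{s_i}\wedge\neg\bigvee_{j<i}c^{s_j}.$$
These maps are continuous, their values at each point are pairwise disjoint, and $\sum_i\lambda(d_i(b))>1-\varepsilon$. Let
$$\theta=\sum_{i=1}^pg(k_{s_i})\,\lambda(d_i(b)).$$
Choose an open $V$ with $b\in V\subset U$ and $|\lambda(d_i(v))-\lambda(d_i(b))|<\varepsilon/p$ for all $i$ and all $v\in V\cap R'$. Then $\sum_i\lambda(d_i(v))>1-2\varepsilon$ for these $v$.

**Step 5: to discretize $g$ on $\Sigma$.** Every point of $2^\kappa$ has a clopen neighborhood which misses $\Sigma$ or on whose intersection with $\Sigma$ the function $g\circ\pi$ has oscillation $\le\varepsilon$. By compactness there is a finite clopen partition $\{E_j\}$ of $2^\kappa$ such that $g\circ\pi$ has oscillation $\le\varepsilon$ on each $E_j\cap\Sigma$. Let $F=\bigcup_j\operatorname{supp}E_j$. Choose $t_j\in g(\pi(E_j\cap\Sigma))$ if $E_j\cap\Sigma\neq\emptyset$, and $t_j=0$ otherwise; so $|t_j|\le1$.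

**Step 6: to compare $\nu(g)$ with $\theta$ at most points near $b$.** Let $v\in V\cap R'\cap R_F$ and $m\in\Phi(v)$. Since $m(\Sigma)=1$ and $m(E_j)=\lambda(X_{E_j}(v))$ by (2),
$$\Big|\int g\,d(\pi_*m)-\sum_jt_j\lambda(X_{E_j}(v))\Big|\le\varepsilon.\tag{8}$$
Suppose $X_{E_j}(v)\wedge d_i(v)\neq0$. Take $s'\in[X_{E_j}(v)\wedge d_i(v)]$ and $k\in\psi(v,s')$. As $v\in R^{s_i}$ and $d_i(v)\le c^{s_i}(v)$, we have $(v,s')\in O(R^{s_i},c^{s_i})$, so $|g(k)-g(k_{s_i})|<\varepsilon$. On the other hand $k\in\pi(\Psi(v,s'))\subset\pi(E_j\cap\Sigma)$ by (7), so $|g(k)-t_j|\le\varepsilon$. Hence $|t_j-g(k_{s_i})|\le2\varepsilon$. In words, the sample $s'$ is seen both by the events for $m$ and by $\psi$, and so the two ways of evaluating $g$ must agree.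

The elements $X_{E_j}(v)$ form a partition of $1$, and the $d_i(v)$ are disjoint with total measure $>1-2\varepsilon$. Splitting each $\lambda(X_{E_j}(v))$ along the $d_i(v)$ and the rest, and each $\lambda(d_i(v))$ along the $X_{E_j}(v)$, we get
$$\Big|\sum_jt_j\lambda(X_{E_j}(v))-\sum_ig(k_{s_i})\lambda(d_i(v))\Big|\le\sum_{i,j}|t_j-g(k_{s_i})|\,\lambda(X_{E_j}(v)\wedge d_i(v))+2\varepsilon\le4\varepsilon.\tag{9}$$
Also $\big|\sum_ig(k_{s_i})\lambda(d_i(v))-\theta\big|\le p\cdot\varepsilon/p=\varepsilon$. Together with (8) and (9), since $\varphi(v)=\pi_*\Phi(v)$,
$$|\nu(g)-\theta|\le6\varepsilon\qquad\text{for all }\nu\in\varphi(v),\ v\in V\cap R'\cap R_F.\tag{10}$$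

**Step 7: to return to the point $b$ itself.** The point $b$ need not lie in $R_F$, and $F$ depends on $g$ and $\varepsilon$; here minimality of $\varphi$ is used once more. The set $V\cap R'\cap R_F$ is residual in $V$, hence dense in $V$, and $\{\nu\in P(K):|\nu(g)-\theta|\le6\varepsilon\}$ is closed. By (10) and Lemma 1.5, $\varphi(V)$ is contained in this closed set. As $b\in V$, the set $\{\nu(g):\nu\in\varphi(b)\}$ has diameter at most $12\varepsilon$. Since $\varepsilon$ and $g$ were arbitrary and $R_*$ does not depend on them, all elements of $\varphi(b)$ agree on every $g\in C(K)$. So $\varphi(b)$ is a singleton for every $b\in R_*$.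

The residual set $R_*$ contains a dense $G_\delta$ subset of $B$. So $P(K)$ is in Stegall's class, and by Proposition 3.2 so is $(C(K)^*,w^*)$. This proves Main Theorem 1.9. $\blacksquare$

## 8. Convex hulls and dual balls

The theorem has some short consequences.

**Theorem 8.1.** For a compact space $K$ the following are equivalent: (i) $K$ is Stegall; (ii) $P(K)$ is Stegall; (iii) $(C(K)^*,w^*)$ is in Stegall's class.

*Proof.* (i)⇒(ii) is Main Theorem 1.9, and (ii)⇒(iii) is Proposition 3.2. For (iii)⇒(i), $K$ embeds in $(C(K)^*,w^*)$ as the set of Dirac measures; use Lemma 2.2. $\square$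

**Theorem 8.2.** Let $L$ be a compact subset of a Hausdorff locally convex space whose closed convex hull $C$ is compact. Then $L$ is Stegall if and only if $C$ is Stegall.

*Proof.* If $C$ is Stegall, so is its subspace $L$ by Lemma 2.2. Conversely let $L\neq\emptyset$ be Stegall. The barycenter of $\mu\in P(L)$ is the point $r\in C$ with $f(r)=\int f\,d\mu$ for all continuous real-linear functionals $f$. It is unique because these functionals separate points. It exists: take finitely supported probabilities on $L$ that converge to $\mu$; their barycenters are convex combinations of points of $L$, and any cluster point $r\in C$ of them works. The barycenter map $P(L)\to C$ is continuous for the weak topology on $C$, which on the compact set $C$ coincides with the given topology. Its image is compact, convex and contains $L$, so it is $C$. Apply Main Theorem 1.9 to $L$ and then Lemma 2.3. $\square$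

**Theorem 8.3.** For a Banach space $X$ the following are equivalent:

1. $(X^*,w^*)$ is in Stegall's class;
2. $(B_{X^*},w^*)$ is Stegall;
3. there is a nonempty $w^*$-compact Stegall set $L\subset X^*$ such that $\bigcup_nnH$ is norm dense in $X^*$, where $H$ is the $w^*$-closed absolutely convex hull of $L$.

*Proof.* 1⇒2 is Lemma 2.2. For 2⇒3 take $L=B_{X^*}$, so that $H=B_{X^*}$.

3⇒1. We take the scalars real. (For complex scalars replace $L$ by $\{zx^*:|z|=1,\,x^*\in L\}$ and regard $X$ as a real space, identifying $X^*$ with the real dual by $x^*\mapsto\operatorname{Re}x^*$. The new set is a continuous image of the product of the circle with $L$. That product is Stegall, since the two coordinates of a minimal usco into it are minimal and the circle is metrizable. The hull $H$ is unchanged.)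

**Step 1: to show that each $nH$ is a Stegall compact space.** The $w^*$-compact set $L$ is pointwise bounded on $X$, hence norm bounded by the uniform boundedness principle. The map that sends $\mu$ in the unit ball of $C(L)^*$ to the functional $x\mapsto\int_Lx^*(x)\,d\mu(x^*)$ is $w^*$-$w^*$ continuous into $X^*$. Its image is $w^*$-compact and absolutely convex and contains $L$ (Dirac measures), so it contains $H$. It is contained in $H$: if $y^*\notin H$, Hahn–Banach gives $x\in X$ with $y^*(x)>\sup_{h\in H}h(x)\ge\sup_{x^*\in L}|x^*(x)|$, and every element of the image is at most $\sup_{x^*\in L}|x^*(x)|$ at $x$. By Main Theorem 1.9 and Lemma 2.2 the unit ball of $C(L)^*$ is Stegall, by Lemma 2.3 so is $H$, and $nH$ is homeomorphic to $H$.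

**Step 2: to make values small in norm.** Let $B$ be Baire, $\varphi:B\to(X^*,w^*)$ a minimal usco, and $k\in\mathbb N$. The sets $nH+\frac1kB_{X^*}$, $n\in\mathbb N$, are $w^*$-compact, and they cover $X^*$ because $\bigcup_nnH$ is norm dense. As in Step 1 of Proposition 3.2, there are open $G_n$ with $\bigcup_nG_n$ dense in $B$ and $\varphi(G_n)\subset nH+\frac1kB_{X^*}$. By Lemma 2.3 lift $\varphi|_{G_n}$ through the part of the addition map $nH\times\frac1kB_{X^*}\to nH+\frac1kB_{X^*}$; the addition map is a continuous surjection of compact spaces. The $nH$-coordinate of the lift is minimal (Lemma 2.2), hence single-valued on a residual subset of $G_n$ by Step 1. At such $b$ we have $\varphi(b)\subset x^*+\frac1kB_{X^*}$ for some $x^*$, so $\varphi(b)$ has norm diameter at most $2/k$. By Lemma 3.1(d) this holds on a residual subset of $B$. Intersecting over $k$, we see that $\varphi$ is single-valued on a residual subset of $B$. $\square$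

In particular, if $K$ is Stegall (and nonempty), then every closed subspace $Y$ of $C(K)$ has $(Y^*,w^*)$ in Stegall's class. Take $L=\{\delta_x|_Y:x\in K\}$, a continuous image of $K$, which is Stegall by Lemma 2.3. Its hull $H$ is $B_{Y^*}$: clearly $H\subset B_{Y^*}$, and if $y^*\notin H$, Hahn–Banach gives $y\in Y$ with $y^*(y)>\sup_{h\in H}h(y)\ge\sup_{x\in K}|y(x)|=\|y\|$, so $\|y^*\|>1$. Now apply 3⇒1 of Theorem 8.3.
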